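
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The Weak List $(p,1)$-Total Labeling Conjecture is false}


\begin{abstract}
The Weak List $(p,1)$-Total Labeling Conjecture asserts that the $(p,1)$-total choice number of a simple graph of maximum degree $\Delta$ is at most $\Delta+2p$. We disprove it: for every $p\ge 45$ it fails on an explicit outerplanar graph with ten vertices and $\Delta=3$. More generally, for every $D\ge3$ and all $p\ge\lceil 13D/2\rceil+1$ it fails on a connected outerplanar graph of maximum degree $D$, whereas for $\Delta\le 2$ it is true. We also show that $4$ is the least constant $c$ for which a bound of the form $cp+f(\Delta)$ can hold for all graphs and all $p$. All lower bounds rest on one observation: if the lists of the vertices are far apart, the list of an edge can be chosen so that the edge forbids a prescribed combination of labels on its two ends, within a fixed budget.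
\end{abstract}

\section{The question and the answer}

Let $p\ge1$ be an integer and $G$ a finite simple graph. A \emph{$(p,1)$-total labeling} of $G$ is a function $c$ from $V(G)\cup E(G)$ to the nonnegative integers such that
\begin{itemize}
\item $|c(u)-c(v)|\ge1$ whenever $uv\in E(G)$,
\item $|c(e_1)-c(e_2)|\ge1$ whenever the edges $e_1,e_2$ are adjacent,
\item $|c(u)-c(e)|\ge p$ whenever the vertex $u$ is incident to the edge $e$.
\end{itemize}
In the list version every $x\in V(G)\cup E(G)$ has a list $L(x)$ of nonnegative integers and $c(x)\in L(x)$ is required; if such a $c$ exists, $G$ is \emph{$L$-$(p,1)$-total labelable}, for short \emph{labelable from $L$}. The \emph{$(p,1)$-total choice number} $C^T_{p,1}(G)$ is the least $k$ such that $G$ is labelable from every $L$ with $|L(x)|=k$ for all $x\in V(G)\cup E(G)$. We write $\Delta=\Delta(G)$ for the maximum degree.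

For $p=1$ this is list total coloring. For larger $p$ the third condition dominates: a vertex labeled $a$ forbids on each incident edge the whole window $[a-p+1,a+p-1]$ of $2p-1$ labels. How long must the lists be? For trees the natural greedy procedure gives an answer.

\medskip\noindent\textbf{Trees.} \emph{If $G$ is a tree with $\Delta\ge1$, then $C^T_{p,1}(G)\le\Delta+2p$.} Root the tree, label the root arbitrarily and work outward: once $u$ is labeled, go through its children $v$ and label first the edge $uv$, then $v$. For $uv$, the label of $u$ excludes at most $2p-1$ labels; the adjacent edges already labeled all contain $u$, so they exclude at most $\Delta-1$. Together this is at most $\Delta+2p-2$. For $v$, the edge $uv$ excludes at most $2p-1$ labels and $u$ at most one, together $2p<\Delta+2p$.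

\medskip
So $\Delta+2p$ is what one would guess in general.

\begin{conjecture}[Weak List $(p,1)$-Total Labeling Conjecture, see \cite{source}]\label{conj}
If $G$ is a simple graph with maximum degree $\Delta$, then $C^T_{p,1}(G)\le\Delta+2p$.
\end{conjecture}

For $p=1$ this is the weak list total coloring conjecture. Besides trees and paths, several known results support the guess: $C^T_{p,1}(G)\le\Delta+2p-1$ if $G=K_{1,n}$ with $n\ge3$ and $p\ge2$, and also if $G$ is outerplanar with $\Delta\ge p+3$; and $C^T_{p,1}(G)\le\Delta+2p$ if $G$ is embedded in a surface of Euler characteristic $\varepsilon$ and $\Delta$ is large enough.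

The argument for trees also shows where trouble may come from. It never labels an edge after both of its ends. An edge whose two ends are already labeled can lose $2(2p-1)$ labels to its ends alone, while its list has only $2p+\Delta$. If the two windows overlap, the loss is smaller; but with lists an adversary can keep the labels of adjacent vertices far apart, so that the windows never overlap. When $\Delta\ge3$ and $p$ is large compared with $\Delta$, this can be fatal.

\begin{theorem}\label{thm:ten}
Let $G$ consist of three disjoint triangles $v_ia_ib_i$ $(i=1,2,3)$ and a vertex $w$ adjacent to $v_1,v_2,v_3$. Then $\Delta(G)=3$, and $C^T_{p,1}(G)\ge2p+4>\Delta+2p$ for every $p\ge45$.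
\end{theorem}

\begin{theorem}\label{thm:doubling}
Let $q\ge1$ and $p\ge\lceil 13q/2\rceil+1$ be integers. There is a connected outerplanar graph $H$ with $\Delta(H)=3$ and $C^T_{p,1}(H)\ge2p+q+1$.
\end{theorem}

\begin{corollary}\label{cor:all}
\begin{enumerate}
\item[(a)] For every $D\ge3$ and every $p\ge\lceil13D/2\rceil+1$ there is a connected outerplanar graph $G$ with $\Delta(G)=D$ and $C^T_{p,1}(G)\ge D+2p+1$. In particular $(D=3)$ Conjecture~\ref{conj} fails for every $p\ge21$.
\item[(b)] For every $p\ge8$ there is an outerplanar graph with $\Delta=3$ whose $(p,1)$-total choice number is at least $2p+\lfloor 2(p-1)/13\rfloor+1$. So even for $\Delta=3$ the excess over $\Delta+2p$ can grow linearly in $p$.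
\end{enumerate}
\end{corollary}

The graphs in (a) have $p$ much larger than $\Delta$, far from the range $\Delta\ge p+3$ of the positive result for outerplanar graphs. Maximum degree $3$ is the least possible for a counterexample:

\begin{theorem}\label{thm:deg2}
If $\Delta(G)\le2$, then $C^T_{p,1}(G)\le\Delta+2p$ for all $p\ge1$.
\end{theorem}

Hence, restricted to graphs of maximum degree exactly $D$, the conjecture holds for all $p$ if $D\le2$ and fails for all large $p$ if $D\ge3$. By Corollary~\ref{cor:all}(b), the coefficient $2$ of $p$ is too small already for $\Delta=3$. For a bound that covers all graphs, the right coefficient is $4$: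

\begin{theorem}\label{thm:four}
\begin{enumerate}
\item[(a)] If $\Delta(G)\ge1$, then $C^T_{p,1}(G)\le4p+2\Delta-3$.
\item[(b)] For an integer $h\ge1$ let $G_h=K_{4h,(4h)^{4h}}$. Then $C^T_{p,1}(G_h)\ge4p-2\lceil p/h\rceil+1$ for all $p\ge1$.
\item[(c)] Consequently, if $c$ is a constant and $f$ a function with $C^T_{p,1}(G)\le cp+f(\Delta(G))$ for all $G$ and $p$, then $c\ge4$; and $c=4$ is attained.
\end{enumerate}
\end{theorem}

We do not settle which individual $p\le20$ admit counterexamples; in particular the case $p=1$ is not touched.

Section~\ref{sec:edge} isolates what a single edge can forbid, which turns lower bounds into a small combinatorial game. Section~\ref{sec:ten} plays the game on ten vertices, Section~\ref{sec:doubling} on larger outerplanar graphs, and Section~\ref{sec:four} on complete bipartite graphs. Section~\ref{sec:deg2} proves Theorem~\ref{thm:deg2}, by a greedy procedure that avoids the double loss described above.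

\medskip\noindent\textbf{Conventions.} $[k]=\{1,\dots,k\}$ and $[a,b]=\{a,a+1,\dots,b\}$. An \emph{interval} is a nonempty set of consecutive integers. We use two simple facts.

\smallskip
(M1) \emph{If $G$ is not labelable from some $L$ with all $|L(x)|=k$, then $C^T_{p,1}(G)\ge k+1$.} Otherwise $C^T_{p,1}(G)=k'\le k$; shrink every list to a $k'$-subset. A labeling from the smaller lists exists and is a labeling from $L$, a contradiction.

(M2) \emph{If $H$ is a subgraph of $G$, then $C^T_{p,1}(H)\le C^T_{p,1}(G)$}, since a labeling of $G$ restricts to one of $H$ and lists on $H$ can be extended to $G$.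

\section{What one edge can forbid}\label{sec:edge}

Start with a single edge $e=uv$, with $p=2$ and lists of size $5$. Take
\[
L(u)=\{13,14,15,16,17\},\qquad L(v)=\{25,26,27,28,29\},\qquad L(e)=\{14,15,16,27,28\}.
\]
If $c(u)=15$, then $e$ cannot receive $14$, $15$ or $16$. If $c(v)$ is $27$ or $28$, then $e$ can receive neither $27$ nor $28$. So the edge forbids the combination ``$c(u)\in\{15\}$ and $c(v)\in\{27,28\}$.'' The list $L(e)$ consists of two blocks, one near each end, and each label from a certain set on that end rules out the whole block. The larger this set, the smaller the block can be. Since the two blocks together must fill $L(e)$, there is a budget to be divided between the two ends. We now compute it.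

For an interval $J$ of $j\le2p$ integers let
\[
\operatorname{core}(J)=\{\ell:\ |\ell-a|\le p-1\text{ for all }a\in J\}=[\max J-p+1,\ \min J+p-1].
\]
Since $\max J-\min J=j-1$, it has $2p-j$ elements. If a vertex has a label in $J$, no incident edge can be labeled from $\operatorname{core}(J)$. If we use intervals $J_u,J_v$ on the two ends and their cores are disjoint, then the cores supply $4p-|J_u|-|J_v|$ labels for $L(e)$. We need $k$ of them, so the requirement is $|J_u|+|J_v|\le4p-k$.

Accordingly, fix $k$ with $2p\le k\le4p-2$ and put
\[
M=4p-k,\qquad\text{so } 2\le M\le2p .
\]
A \emph{scheme} on $G$ assigns to each edge $e=uv$ of some set $F\subseteq E(G)$ two intervals $I^e_u,I^e_v\subseteq[k]$ with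
\[
|I^e_u|+|I^e_v|\le M .
\]
We say that $e$ \emph{forbids} $x(u)\in I^e_u$ together with $x(v)\in I^e_v$, and that $|I^e_u|+|I^e_v|$ is the \emph{cost}. A map $x:V(G)\to[k]$ \emph{avoids} the scheme if there is no edge $e=uv\in F$ with both $x(u)\in I^e_u$ and $x(v)\in I^e_v$. The list of each vertex will be an interval of $k$ labels, and $x(u)$ is the position of the label of $u$ in this list, counted from the smallest label.

\begin{lemma}[Blocking lemma]\label{lem:block}
Let $2p\le k\le4p-2$. If $G$ has a scheme that no map $x:V(G)\to[k]$ avoids, then $C^T_{p,1}(G)\ge k+1$.
\end{lemma}

\begin{proof}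
Number the vertices $u_1,u_2,\dots$ and give them widely separated lists: put $N_{u_i}=6pi$ and
\[
L(u_i)=\{N_{u_i}+1,\dots,N_{u_i}+k\}.
\]
Let $e=uv$ be an edge with assigned intervals, and let $J_u=N_u+I^e_u\subseteq L(u)$ and $J_v=N_v+I^e_v\subseteq L(v)$. Each interval has at most $M-1\le2p-1$ elements (here $k\ge2p$ is used), so the formula for the size of the core applies. Since $\max J_u\ge N_u+1$ and $\min J_u\le N_u+k$,
\[
\operatorname{core}(J_u)\subseteq[N_u+2-p,\ N_u+k+p-1],
\]
and the same holds with $v$ in place of $u$. Because $k\le4p-2$, we have $|N_u-N_v|\ge6p>k+2p-3$, so these two ranges are disjoint, and hence so are the cores. Their union has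
\[
(2p-|J_u|)+(2p-|J_v|)\ge4p-M=k
\]
elements, all positive because $N_u,N_v\ge6p$. Let $L(e)$ be any $k$-subset of the union. Edges without assigned intervals get arbitrary lists of size $k$.

Suppose that $c$ is a labeling from these lists, and let $x(u)=c(u)-N_u\in[k]$ for every vertex $u$. By hypothesis there is an edge $e=uv$ with $c(u)\in J_u$ and $c(v)\in J_v$. But $c(e)$ lies in one of the two cores, so $|c(e)-c(u)|\le p-1$ or $|c(e)-c(v)|\le p-1$, a contradiction. Now apply (M1).
\end{proof}

Only the third condition on labelings was used: the obstruction lies entirely in the incidences between vertices and edges. From now on we play the following game: \emph{on each edge we may place a rectangle $I\times I'$ in $[k]\times[k]$ whose side lengths (numbers of integers) sum to at most $M$; the aim is that every choice of positions hits some rectangle.}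

\section{A counterexample with ten vertices}\label{sec:ten}

\subsection*{The case $p=45$ by hand}

Let $G$ be the graph of Theorem~\ref{thm:ten}, shown in Figure~\ref{fig:ten}, and let $p=45$. Here $\Delta+2p=93$, so to refute the conjecture we take $k=93$ and have the budget $M=180-93=87$ on each edge.

First consider one triangle $vab$. Let $va$ forbid $x(v)\in[1,37]$ together with $x(a)\in[1,50]$, and let $vb$ forbid $x(v)\in[1,37]$ together with $x(b)\in[1,50]$; the cost of each is $37+50=87$. Let $ab$ forbid $x(a)\in[51,93]$ together with $x(b)\in[51,93]$; the cost is $43+43=86$. If $x$ avoids these rectangles and $x(v)\le37$, then $va$ and $vb$ push both $x(a)$ and $x(b)$ above $50$, where $ab$ forbids them. Hence $x(v)\ge38$. The triangle has expelled $v$ from the lower part of its list.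

This is useful because an edge $wv$ can now ignore the positions $1,\dots,37$ of $v$. If $wv$ spends $|[38,93]|=56$ on the side of $v$, there remain $87-56=31$ for the side of $w$, and the edge deletes $31$ consecutive positions of $w$ outright. Three triangles delete
\[
Z_1=[1,31],\qquad Z_2=[32,62],\qquad Z_3=[63,93],
\]
and nothing is left for $w$. So no map avoids the scheme, and Lemma~\ref{lem:block} gives $C^T_{45,1}(G)\ge94>93$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (w) at (0,0);
\coordinate (v1) at (90:1.1);  \coordinate (a1) at (108:2.2); \coordinate (b1) at (72:2.2);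
\coordinate (v2) at (210:1.1); \coordinate (a2) at (228:2.2); \coordinate (b2) at (192:2.2);
\coordinate (v3) at (330:1.1); \coordinate (a3) at (348:2.2); \coordinate (b3) at (312:2.2);
\draw (w)--(v1) (v1)--(a1)--(b1)--(v1);
\draw (w)--(v2) (v2)--(a2)--(b2)--(v2);
\draw (w)--(v3) (v3)--(a3)--(b3)--(v3);
\fill (w) circle (2pt) (v1) circle (2pt) (a1) circle (2pt) (b1) circle (2pt);
\fill (v2) circle (2pt) (a2) circle (2pt) (b2) circle (2pt);
\fill (v3) circle (2pt) (a3) circle (2pt) (b3) circle (2pt);
\node[below] at (0,-0.05) {$w$};
\node[right] at (90:1.05) {$v_1$};
\node[left] at (108:2.2) {$a_1$};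
\node[right] at (72:2.2) {$b_1$};
\node[below right] at (210:1.1) {$v_2$};
\node[below] at (228:2.2) {$a_2$};
\node[left] at (192:2.2) {$b_2$};
\node[below left] at (330:1.1) {$v_3$};
\node[right] at (348:2.2) {$a_3$};
\node[below] at (312:2.2) {$b_3$};
\end{tikzpicture}
\caption{The ten-vertex graph. For $p=45$ and lists of size $93$, each triangle forces the position of $v_i$ in its list to be at least $38$; the edge $wv_i$ then deletes $31$ of the $93$ positions of $w$.}
\label{fig:ten}
\end{figure}

\subsection*{The triangle in general}

Let $q\ge1$ and from now on, in this section and the next, put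
\[
k=2p+q,\qquad M=4p-k=2p-q,\qquad k-M=2q,\qquad \kappa=p-\lceil 5q/2\rceil .
\]
To refute the conjecture for $\Delta=3$ we need $q=3$. If $q$ were $0$, then $k=M=2p$, and the triangle would split each list into halves and expel $v$ from the lower half. Each unit of $q$ lengthens the lists and shortens the budget, so $v$ is expelled from fewer positions. To see how many remain, let $va$ and $vb$ each spend $t$ on the side of $v$. This leaves $M-t$ for the side of $a$ or $b$, so $ab$ has to cover the top $k-(M-t)=2q+t$ positions on both of its sides. This needs $2(2q+t)\le M=2p-q$, that is, $t\le p-5q/2$. The largest such integer $t$ is $\kappa$.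

\begin{lemma}\label{lem:tri}
If $\kappa\ge1$, then $2p\le k\le4p-2$, and the triangle $vab$ has a scheme such that every avoiding map satisfies $x(v)\ge\kappa+1$.
\end{lemma}

\begin{proof}
From $\kappa\ge1$ we get $p\ge1+5q/2$, so $4p-2-k=2p-2-q\ge4q>0$. The scheme is as follows.
\begin{itemize}
\item $va$ forbids $x(v)\in[1,\kappa]$ together with $x(a)\in[1,M-\kappa]$;
\item $vb$ forbids $x(v)\in[1,\kappa]$ together with $x(b)\in[1,M-\kappa]$;
\item $ab$ forbids $x(a)\in[M-\kappa+1,k]$ together with $x(b)\in[M-\kappa+1,k]$.
\end{itemize}
All intervals are nonempty and contained in $[k]$, since $M-\kappa=p-q+\lceil5q/2\rceil\ge1$ and $M<k$. The first two rectangles cost $M$ each; the third costs $2(2q+\kappa)\le4q+2p-5q=M$. If $x$ avoids the scheme and $x(v)\le\kappa$, then $x(a),x(b)>M-\kappa$, which $ab$ forbids.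
\end{proof}

The second half of the hand computation also has a general form. Suppose a scheme already forces $x(v)\ge\tau+1$, where $2q<\tau<k$, and let $w$ be a new neighbor of $v$. The edge $wv$ can forbid $x(v)\in[\tau+1,k]$ together with $x(w)\in Z$ for any interval $Z\subseteq[k]$ with
\begin{equation}\label{eq:pass}
|Z|\le M-(k-\tau)=\tau-2q .
\end{equation}
Then every avoiding map has $x(w)\notin Z$. Calling $w$ the parent and $v$ the child, we can say: \emph{a child that is expelled from its lowest $\tau$ positions deletes up to $\tau-2q$ consecutive positions of its parent.}

\begin{proof}[Proof of Theorem~\ref{thm:ten}]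
In $G$ the vertices $w,v_1,v_2,v_3$ have degree $3$ and the others degree $2$. Take $q=3$, so $k=2p+3$ and $\kappa=p-8\ge1$. Use the scheme of Lemma~\ref{lem:tri} on each triangle, so that $x(v_i)\ge p-7$ for every avoiding map. By \eqref{eq:pass} with $\tau=p-8$, which satisfies $6<\tau<k$, the edge $wv_i$ can delete any interval $Z_i\subseteq[k]$ of at most $p-14$ positions of $w$. Since $p\ge45$, we have $3(p-14)\ge2p+3=k$, so we can choose $Z_1,Z_2,Z_3$ with $Z_1\cup Z_2\cup Z_3=[k]$. Then an avoiding map would have no value left for $x(w)$. By Lemma~\ref{lem:block}, $C^T_{p,1}(G)\ge k+1=2p+4$.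
\end{proof}

Every block of $G$ is a triangle or an edge, so $G$ is outerplanar.

\section{Doubling: maximum degree three and more}\label{sec:doubling}

To treat smaller $p$, and larger $q$ for given $p$, we repeat the step from $v_i$ to $w$ instead of finishing in one move. If the maximum degree is $3$ and a vertex is to have a parent, it can have at most two children. With two children expelled from $\tau$ positions, \eqref{eq:pass} expels the parent from up to
\[
2(\tau-2q)
\]
positions. The map $\tau\mapsto2(\tau-2q)$ has the fixed point $4q$ and doubles the excess $\tau-4q$. So the process runs to completion as soon as it starts above $4q$, and the triangle starts it at $\kappa$. The condition $\kappa\ge4q+1$ reads $p\ge\lceil5q/2\rceil+4q+1=\lceil13q/2\rceil+1$, the hypothesis of Theorem~\ref{thm:doubling}.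

The same formula shows the role of both ingredients. With one child per vertex the step $\tau\mapsto\tau-2q$ only loses, so we need branching. And a single vertex would start the process at $\tau=0$, where nothing can be passed on; the triangles provide the start. On a tree no scheme can succeed, since there the conjecture holds.

\begin{proof}[Proof of Theorem~\ref{thm:doubling}]
The hypothesis gives $\kappa\ge4q+1$; in particular $2p\le k\le4p-2$ by Lemma~\ref{lem:tri}. Let $H_0$ be a triangle with root $v$. Let $H_{s+1}$ consist of two disjoint copies of $H_s$, with roots $r_1,r_2$, and a new root $w$ adjacent to $r_1$ and $r_2$. For $0\le\tau\le k$ say that $H_s$ \emph{forces} $\tau$ if it has a scheme for which every avoiding map satisfies $x(\text{root})>\tau$. Forcing $k$ means that no map avoids the scheme. By Lemma~\ref{lem:tri}, $H_0$ forces $\kappa$.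

\emph{Step: if $H_s$ forces $\tau$ with $4q<\tau<k$, then $H_{s+1}$ forces $\min(k,2(\tau-2q))$.} Put $z=\tau-2q$, so $1\le z<k$, and let
\[
Z_1=[1,z],\qquad Z_2=[z+1,\min(2z,k)].
\]
These are intervals (nonempty sets) of at most $z$ elements. Use the given scheme on both copies of $H_s$, and let $wr_i$ forbid $x(r_i)\in[\tau+1,k]$ together with $x(w)\in Z_i$, which is allowed by \eqref{eq:pass}. An avoiding map restricts to avoiding maps of both copies, so $x(r_i)>\tau$ for $i=1,2$, and therefore $x(w)\notin Z_1\cup Z_2=[1,\min(2z,k)]$.

\emph{Iteration.} Let $\tau_s=4q+2^s(\kappa-4q)$. Then $\tau_0=\kappa$, $\tau_{s+1}=2(\tau_s-2q)$, and $4q<\tau_s<\tau_{s+1}$, because $\kappa-4q\ge1$. So $H_s$ forces $\min(k,\tau_s)$ as long as $\tau_0,\dots,\tau_{s-1}<k$. Let $r$ be the least index with $\tau_r\ge k$; since $\tau_0=\kappa<k$, we have $r\ge1$. Then $H_r$ forces $k$, and Lemma~\ref{lem:block} gives $C^T_{p,1}(H_r)\ge k+1=2p+q+1$.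

\emph{The graph.} By construction $H_r$ is connected and consists of triangles joined in a tree-like way by bridges. So every block is a triangle or an edge, and $H_r$ is outerplanar. The root of each $H_s$ has degree $2$ in it; it gets degree $3$ when $H_s$ is used as a copy in $H_{s+1}$, and it keeps this degree afterward. The nonroot vertices of the triangles keep degree $2$. Hence all degrees are at most $3$, and $\Delta(H_r)=3$ because $r\ge1$. Put $H=H_r$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:all}]
(a) Take $q=D$ in Theorem~\ref{thm:doubling} and attach $D-3$ pendant vertices to one vertex of degree $3$ of $H$. The resulting graph $G$ is connected and outerplanar, has maximum degree $D$ and contains $H$, so $C^T_{p,1}(G)\ge2p+D+1$ by (M2). For $D=3$ the condition on $p$ is $p\ge\lceil39/2\rceil+1=21$.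

(b) Take $q=\lfloor2(p-1)/13\rfloor$, which is at least $1$ for $p\ge8$. Then $13q/2\le p-1$, so $\lceil13q/2\rceil+1\le p$, and Theorem~\ref{thm:doubling} applies.
\end{proof}

\section{The sharp coefficient of $p$}\label{sec:four}

If all vertices are labeled before all edges, an edge can lose about $4p$ labels to its ends. Part (a) of Theorem~\ref{thm:four} says that this naive procedure works with lists of size $4p+2\Delta-3$; part (b) says that, as far as the coefficient of $p$ is concerned, nothing better is true for all graphs.

For (b) we want $k$ close to $4p$, so the budget $M=4p-k$ is small compared with $p$ and each rectangle is small. Many of them are needed to control a vertex, and we pay with the degree. Cut $[k]$ into short blocks, whose number does not depend on $p$. Given vertices $u_1,\dots,u_m$, we do not know the blocks in which their positions lie; but the number of possibilities does not depend on $p$ either, and we provide one vertex $w_f$ for each possibility $f$. The vertex whose guess is correct finds all of $[k]$ deleted.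

\begin{proof}[Proof of Theorem~\ref{thm:four}]
(a) Let all lists have size $4p+2\Delta-3$, which is at least $\Delta+1$. Label the vertices greedily, with adjacent vertices distinct; each vertex has at most $\Delta$ excluded labels. Then label the edges greedily. The two ends of an edge exclude at most $2(2p-1)$ labels and the adjacent edges at most $2\Delta-2$, together at most $4p+2\Delta-4$, so a label remains.

(b) Put $s=\lceil p/h\rceil$, so $1\le s\le p$, and
\[
k=4p-2s\in[2p,4p-2],\qquad M=4p-k=2s,\qquad m=4h .
\]
Since $ms\ge4p\ge k$, we can cover $[k]$ by $m$ intervals $J_1,\dots,J_m\subseteq[k]$ of size at most $s$ (possibly with repetitions). Let the parts of $G_h$ be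
\[
\{u_1,\dots,u_m\}\qquad\text{and}\qquad\{w_f:\ f \text{ is a map } [m]\to[m]\};
\]
the second part has $m^m=(4h)^{4h}$ elements, as it should. Let the edge $u_iw_f$ forbid $x(u_i)\in J_{f(i)}$ together with $x(w_f)\in J_i$; the cost is at most $2s=M$. Given any $x:V(G_h)\to[k]$, choose $f$ with $x(u_i)\in J_{f(i)}$ for all $i$. The position $x(w_f)$ lies in some $J_i$, and then the edge $u_iw_f$ forbids $x$. So no map avoids the scheme, and Lemma~\ref{lem:block} gives $C^T_{p,1}(G_h)\ge k+1=4p-2\lceil p/h\rceil+1$.

(c) Let $c<4$ and choose $h$ with $4-2/h>c$. Since $\lceil p/h\rceil<p/h+1$, part (b) gives $C^T_{p,1}(G_h)\ge(4-2/h)p-1$. As $\Delta(G_h)$ does not depend on $p$, this exceeds $cp+f(\Delta(G_h))$ for all large $p$. Conversely, $c=4$ works with $f(\Delta)=2\Delta$: use (a) if $\Delta\ge1$, and note that $C^T_{p,1}(G)\le1$ for edgeless graphs.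
\end{proof}

\section{Maximum degree at most two}\label{sec:deg2}

We now prove Theorem~\ref{thm:deg2}. A labeled vertex excludes $2p-1$ labels on an incident edge, $p-1$ below its own label and $p$ from its label upward. If labels are given out in increasing order, only the upper half counts: the neighbors labeled earlier have smaller or equal labels. This reduces the cost of a constraint $|c(u)-c(v)|\ge w$ from $2w-1$ to $w$. The following lemma, which is part of the list channel assignment theory of Kr\'al' and \v{S}krekovski \cite{KS}, makes this precise. We include a full proof.

\begin{lemma}\label{lem:weights}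
Let $Q$ be a finite connected graph with positive integer edge weights $w$, and let $\deg_w(u)=\sum_{v\sim u}w(uv)$. Let the vertices have finite lists $L(u)$ of integers with $|L(u)|\ge\deg_w(u)$ for all $u$ and $|L(x)|>\deg_w(x)$ for some vertex $x$. Then there is a map $c$ with $c(u)\in L(u)$ for all $u$ and $|c(u)-c(v)|\ge w(uv)$ for all edges $uv$.
\end{lemma}

We call such a $c$ a \emph{coloring of $Q$ from $L$}, and a vertex $x$ with $|L(x)|>\deg_w(x)$ \emph{strict}. Some strict vertex is needed: a single edge of weight $1$ whose ends have the same one-element list has no coloring. The role of $x$ in the proof is to fix the order in which vertices compete for a label.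

\begin{proof}
Order $V(Q)$ by nonincreasing distance from $x$, breaking ties arbitrarily. Every $u\ne x$ has a neighbor closer to $x$, hence a neighbor later in the order. Process the integers $a\in\bigcup_uL(u)$ in increasing order. In round $a$ run through the vertices in the fixed order, and color $u$ with $a$ if $u$ is uncolored, $a\in L(u)$, and $|a-c(v)|\ge w(uv)$ for all neighbors $v$ that are already colored. The partial coloring obtained satisfies all constraints between colored vertices. We show that it is total.

Suppose $u$ is never colored. Each $a\in L(u)$ was rejected in round $a$ because of a colored neighbor $v$ with $|a-c(v)|<w(uv)$; since $c(v)\le a$, this means $a\in[c(v),c(v)+w(uv)-1]$. Therefore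
\[
L(u)\subseteq\bigcup_{v\sim u,\ v\text{ colored}}[c(v),c(v)+w(uv)-1],
\]
and the interval for $v$ has $w(uv)$ elements. So $|L(u)|\le\deg_w(u)$. Hence $u\ne x$ and equality holds, which means that all neighbors of $u$ are colored, the intervals are pairwise disjoint, and all of them are contained in $L(u)$.

Let $u'$ be a neighbor of $u$ later in the order, and let $a=c(u')$. Then $a\in L(u)$. In round $a$ the vertex $u$ was considered before $u'$ was colored, and it was rejected because of a neighbor $v$ already colored at that moment. So $v\ne u'$, and the interval of $v$ contains $a$. But $a$ also lies in the interval of $u'$, contradicting disjointness.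
\end{proof}

To apply the lemma, let $Q(G)$ be the graph with vertex set $V(G)\cup E(G)$ in which two adjacent vertices of $G$, and likewise two adjacent edges of $G$, are joined with weight $1$, and each vertex is joined to each of its incident edges with weight $p$. Colorings of $Q(G)$ from $L$ are exactly the $(p,1)$-total labelings of $G$ from $L$. If $G$ is connected, so is $Q(G)$. Counting neighbors,
\begin{equation}\label{eq:deg}
\deg_w(v)=(p+1)\deg(v)\quad(v\in V(G)),\qquad
\deg_w(uv)=2p+\deg(u)+\deg(v)-2\quad(uv\in E(G)).
\end{equation}
The edges of $G$ now cost only $2p+2\Delta-2$, but the vertices cost up to $(p+1)\Delta$. For $\Delta=2$ both numbers equal $2p+2=\Delta+2p$. So the lemma almost suffices; only components without strict elements, the cycles, need an extra idea.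

\begin{proof}[Proof of Theorem~\ref{thm:deg2}]
Let all lists have size $k=\Delta+2p$. We treat each component separately; isolated vertices are trivial.

\emph{$\Delta=1$, component $K_2$.} By \eqref{eq:deg} the weighted degrees are $p+1\le2p+1=k$ for the two vertices and $2p<2p+1=k$ for the edge. Lemma~\ref{lem:weights} applies.

\emph{$\Delta=2$, component a path with at least one edge.} All weighted degrees are at most $2p+2=k$, and an end vertex has weighted degree $p+1<k$. Lemma~\ref{lem:weights} applies.

\emph{$\Delta=2$, component a cycle $C_n$.} List the vertices and edges of $C_n$ alternately around the cycle and index them by $\mathbb Z_N$, where $N=2n\ge6$. Elements at cyclic distance $1$ are incident, and elements at cyclic distance $2$ are adjacent vertices or adjacent edges. So in $Q=Q(C_n)$ two elements are joined with weight $p$ if their distance is $1$, with weight $1$ if it is $2$, and not joined otherwise. All weighted degrees equal $2p+2=k$, and no element is strict. We color one or two elements by hand so as to create a strict one.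

Let $a$ be the smallest label in the union of all lists. Suppose we color an element $v$ with $a\in L(v)$ by $a$, and delete the labels $a,\dots,a+w(uv)-1$ from the list of each neighbor $u$ of $v$. As no label is less than $a$, the remaining labels of $u$ are at least $a+w(uv)$, so any coloring of $Q-v$ from the reduced lists extends by $c(v)=a$ to a coloring of $Q$. Moreover $u$ loses at most $w(uv)$ labels, and its weighted degree drops by exactly $w(uv)$. So the condition $|L(u)|\ge\deg_w(u)$ is preserved, and $u$ becomes strict if it loses fewer than $w(uv)$ labels.

(i) \emph{Some list does not contain $a$.} As $Q$ is connected and some list contains $a$, there is an edge $vu$ of $Q$ with $a\in L(v)$ and $a\notin L(u)$. Color $v$ with $a$. Then $u$ loses at most $w(uv)-1$ labels and becomes strict. The graph $Q-v$ is connected, since the elements other than $v$ form a path with steps of distance $1$. Lemma~\ref{lem:weights} colors $Q-v$ from the reduced lists.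

(ii) \emph{All lists contain $a$.} Color the elements $0$ and $3$ with $a$. Since $N\ge6$, their cyclic distance is $3$, so they are not joined in $Q$. Delete labels on account of both; each remaining element $u$ loses at most the sum of $w(uv)$ over its neighbors $v\in\{0,3\}$, which is the drop of its weighted degree. The element $1$ is joined to $0$ with weight $p$ and to $3$ with weight $1$, so its weighted degree drops by $p+1$. But it loses only labels in $\{a,\dots,a+p-1\}$, because the one label deleted on account of $3$ is $a$ again. So it loses at most $p$ labels and becomes strict. Finally, $Q-\{0,3\}$ is connected, because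
\[
1\sim2\sim4\sim5\sim\cdots\sim N-1\sim1,
\]
where the steps $2\sim4$ and $N-1\sim1$ have distance $2$ and all others distance $1$. Lemma~\ref{lem:weights} colors $Q-\{0,3\}$ from the reduced lists, which completes a coloring of $Q$.
\end{proof}

\begin{remark}
\emph{If $\Delta(G)=3$ and $p\ge2$, then $C^T_{p,1}(G)\le3p+3$.} By \eqref{eq:deg} the weighted degrees are at most $3p+3$ for vertices and at most $2p+4<3p+3$ for edges, so every edge is strict and Lemma~\ref{lem:weights} applies to each component with an edge. Together with Corollary~\ref{cor:all}(b), for $p\ge8$ the maximum of $C^T_{p,1}$ over graphs with $\Delta=3$ lies between $2p+\lfloor2(p-1)/13\rfloor+1$ and $3p+3$.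
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{The $K$-(2,1)-Total Choosability of 1-Planar Graphs without Adjacent Short Cycles}, \texttt{http://www.iaeng.org/IJAM/issues\_v52/issue\_2/IJAM\_52\_2\_02.pdf}.

\bibitem{KS}
Kr\'al' and \v{S}krekovski, SIAM J. Discrete Math., 2003.
\end{thebibliography}

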